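
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Diameters of Schreier graphs of bounded automaton groups}


\begin{abstract}
The diameters of the level Schreier graphs $\Gamma_n$ of a level-transitive bounded automaton group are asymptotically equivalent to $n^k\lambda^n$ for some real $\lambda\ge 1$ and some integer $k\ge 0$. We show that the polynomial factor can be non-trivial: an explicit group generated by three involutions on a four-letter alphabet satisfies $\operatorname{diam}(\Gamma_n)/(n2^n)\to\frac32$. We then determine all pairs $(\lambda,k)$ that occur. They are exactly the pairs for which $\lambda>1$ and $\lambda^s$ is a Perron number for some integer $s\ge1$, while $k\ge0$ is arbitrary.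
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a finite alphabet with $|X|\ge 2$. The set $X^*$ of finite words is a rooted regular tree with $n$-th level $X^n$. A \emph{finite invertible automaton} over $X$ consists of a finite set $S$ of states, a transition map $S\times X\to S$ and an output map $S\times X\to X$ such that in each state the output is a permutation of $X$. A state $s$ acts on $X^*$ by a tree automorphism, defined recursively by $s(xw)=y\,s'(w)$ if the automaton, reading $x$ in state $s$, outputs $y$ and moves to $s'$. The group $G$ generated by these automorphisms is an \emph{automaton group}.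

For $g\in G$ and $v\in X^*$ the \emph{section} $g|_v$ is the automorphism with $g(vw)=g(v)\,g|_v(w)$. It satisfies $g|_{vx}=(g|_v)|_x$ and $(gh)|_v=g|_{h(v)}\,h|_v$. For a state $s$, the section $s|_v$ is the automorphism given by the state reached from $s$ by reading $v$. The automaton is \emph{bounded} if for every state $s$ the number of $v\in X^n$ with $s|_v\ne 1$ is bounded uniformly in $n$; then $G$ is a \emph{bounded automaton group}. Boundedness says that a generator, looked at below level $n$, does something only under a bounded number of vertices.

The \emph{Schreier graph} $\Gamma_n$ has vertex set $X^n$ and an edge joining $v$ and $s(v)$ for all $v\in X^n$, $s\in S$. Distances are those of the underlying undirected graph; loops and multiplicities of edges do not affect them and are ignored throughout. We assume that $G$ is \emph{level-transitive}, i.e.\ that every $\Gamma_n$ is connected. For sequences of nonnegative numbers, $u_n\asymp v_n$ means that $C_1v_n\le u_n\le C_2v_n$ for all large $n$, with constants $C_1,C_2>0$.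

It is known that for every level-transitive bounded automaton group there are a real $\lambda\ge1$ and an integer $k\ge0$ with
\begin{equation}\label{eq:known}
\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n .
\end{equation}
The problem posed in \cite{Source} is whether the polynomial part can be non-trivial: \emph{is there a bounded automaton group with $k\ge1$ in \eqref{eq:known}?} (We do not use the general statement \eqref{eq:known}; the theorems below prove or assume the asymptotics they speak about.)

\subsection{What to expect}

The simplest example is the binary adding machine, the state $s$ with $0w\mapsto 1w$ and $1w\mapsto 0\,s(w)$. It adds $1$ modulo $2^n$ on level $n$, so for $n\ge1$ the graph $\Gamma_n$ is a cycle of length $2^n$ (a single edge if $n=1$) and $\operatorname{diam}(\Gamma_n)=2^{n-1}$. Here $\lambda=2$ and $k=0$.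

In general, if $s|_v=1$ then $s(vx)=s(v)x$: the edge from $v$ to $s(v)$ is reproduced for every last letter $x$. By boundedness this holds for all but boundedly many pairs $(s,v)$. So $\Gamma_{n+1}$ is obtained from $|X|$ copies of $\Gamma_n$ by changing a bounded number of edges, and all the changes take place at a few \emph{marked vertices} of the copies. A path between marked vertices of $\Gamma_{n+1}$ crosses copies of $\Gamma_n$, entering and leaving each at marked vertices. If there is only one reasonable path, for instance because $\Gamma_n$ is a tree, then one expects the vector $y(n)$ of distances between marked vertices to satisfy a recursion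
\[
y(n+1)=My(n)+c
\]
with a fixed nonnegative integer matrix $M$ and a fixed integer vector $c\ge0$. If $M$ is irreducible with $\rho(M)=\lambda>1$ and $c\ne0$, such a recursion gives pure growth $\lambda^n$. A polynomial factor appears when $M$ has several irreducible blocks with the same maximal spectral radius, each feeding the next. A simple instance is
\[
M=\begin{pmatrix}2&0\\1&2\end{pmatrix},\qquad x_{n+1}=2x_n+1,\quad y_{n+1}=2y_n+x_n+2,
\]
where $x_n\asymp2^n$ and $y_n\asymp n2^n$. Nothing in the linear algebra forbids this. One would therefore guess that the answer is yes, and the task is to realize such matrices by automata without losing boundedness.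

\subsection{Results}

\begin{theorem}\label{thm:example}
Let $X=\{1,2,3,4\}$ and let $a,b,c$ be the states
\begin{align*}
a&:\quad 1w\mapsto 1\,a(w),& 2w&\mapsto 2\,b(w),& 3w&\mapsto 4w,& 4w&\mapsto 3w;\\
b&:\quad 1w\mapsto 2w,& 2w&\mapsto 1w,& 3w&\mapsto 3w,& 4w&\mapsto 4\,c(w);\\
c&:\quad 1w\mapsto 3w,& 3w&\mapsto 1w,& 2w&\mapsto 2w,& 4w&\mapsto 4w.
\end{align*}
Together with the trivial state they form a bounded automaton. The group $G=\langle a,b,c\rangle$ is level-transitive and $\operatorname{diam}(\Gamma_n)\asymp n2^n$. In fact $\operatorname{diam}(\Gamma_n)/(n2^n)\to\frac32$.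
\end{theorem}

The generators are involutions: $c^2=1$ is clear; $b^2$ fixes all letters and has trivial sections at $1,2,3$ and section $c^2=1$ at $4$; and $a^2$ fixes all letters, with section $a^2$ at $1$, section $b^2=1$ at $2$ and trivial sections at $3,4$, so $a^2=1$ by induction on the level.

A \emph{Perron number} is a real algebraic integer $\alpha\ge1$ that is strictly larger than the modulus of each of its other Galois conjugates. A real number $\lambda>0$ is \emph{weak Perron} if $\lambda^s$ is a Perron number for some integer $s\ge1$.

\begin{theorem}\label{thm:classification}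
Let $\lambda\ge1$ be real and $k\ge0$ an integer. There is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$ if and only if $\lambda>1$ and $\lambda$ is weak Perron. In particular there is no restriction on $k$, and all $\lambda=N^{1/p}$ with integers $N\ge2$, $p\ge1$ occur with all $k\ge0$.
\end{theorem}

Theorem~\ref{thm:example} is proved in Section~\ref{sec:example}. Section~\ref{sec:spiders} isolates its mechanism, a recipe that turns combinatorial data into a bounded automaton with a prescribed matrix $M$. Section~\ref{sec:operations} gives two operations on the data, one producing the factor $n^k$ and one extracting $p$-th roots of $\lambda$. The matrices available have at most one odd entry in each row, and Section~\ref{sec:perron} shows that they nevertheless suffice to reach every weak Perron number $\lambda>1$. Section~\ref{sec:necessity} proves that no other $\lambda$ occurs. There shortest paths may change with $n$, so the recursion for distances involves minima, and the point is that its exponential rate is still the spectral radius of an integer matrix.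

\subsection{Facts about nonnegative matrices}\label{sec:pf}

Vector inequalities are entrywise, $\rho$ is the spectral radius, and $M$ is a square nonnegative matrix. We use the following standard facts (Perron--Frobenius).
\begin{itemize}
\item[(PF1)] If $M$ is irreducible, there are a column $h>0$ and a row $g>0$ with $Mh=\rho(M)h$ and $gM=\rho(M)g$.
\item[(PF2)] If $Mh=\lambda h$ with $h>0$, then $\lambda=\rho(M)$. (Indeed $M^nh=\lambda^nh$, and $\|M^n\|$ is comparable to $\|M^nh\|$ because $h>0$.)
\item[(PF3)] If $M$ is primitive, then $\rho(M)$ is a simple eigenvalue and exceeds all other eigenvalues in modulus.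
\item[(PF4)] After a simultaneous permutation of rows and columns $M$ is block triangular with diagonal blocks that are irreducible or $1\times1$ zero blocks, and $\rho(M)$ is the maximum of their spectral radii. If $M$ is irreducible of period $s$, then $M^s$ is, after such a permutation, block diagonal with primitive blocks, all of spectral radius $\rho(M)^s$.
\end{itemize}

\section{A group with diameters of order $n2^n$}\label{sec:example}

In this section $a,b,c$ and $G$ are as in Theorem~\ref{thm:example}.

\subsection{How $\Gamma_{n+1}$ is built from $\Gamma_n$}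

Define words $A_n,B_n,C_n\in X^n$ by $A_0=B_0=C_0=\varnothing$ and
\[
A_{n+1}=A_n1,\qquad B_{n+1}=A_n2,\qquad C_{n+1}=B_n4 .
\]

\begin{lemma}\label{lem:three}
For each $n$ there are exactly three pairs $(s,v)$ with $s\in\{a,b,c\}$, $v\in X^n$ and $s|_v\ne1$: one with $v=A_n$ and $s|_v=a$, one with $v=B_n$ and $s|_v=b$, one with $v=C_n$ and $s|_v=c$. In each of them $s(v)=v$.
\end{lemma}

\begin{proof}
For $n=0$ the pairs are $(a,\varnothing),(b,\varnothing),(c,\varnothing)$. The only non-trivial sections of $a,b,c$ at letters are $a|_1=a$, $a|_2=b$ and $b|_4=c$, and $a$ fixes the letters $1$ and $2$ while $b$ fixes $4$. Since $s|_{vx}=(s|_v)|_x$, the non-trivial sections at level $n+1$ are $a$ at $A_n1$, $b$ at $A_n2$ and $c$ at $B_n4$. Each occurs once, and the vertex is fixed because $s(vx)=s(v)\,s|_v(x)=vx$.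
\end{proof}

In particular the automaton is bounded. If $s|_v=1$, then $s(vx)=s(v)x$. In the three exceptional cases, with $t=s|_v$, we have $s(vx)=v\,t(x)$, and the edge of $\Gamma_n$ belonging to $(s,v)$ is a loop. Hence, up to loops, $\Gamma_{n+1}$ consists of the four copies $\Gamma_nx$ ($x\in X$) of $\Gamma_n$ and the three edges
\begin{equation}\label{eq:edges}
B_n1 - B_n2,\qquad C_n1 - C_n3,\qquad A_n3 - A_n4 ,
\end{equation}
which join the copies in the path $2-1-3-4$; see Figure~\ref{fig:copies}. Since $\Gamma_0$ is a point, every $\Gamma_n$ is a tree by induction. So $\Gamma_n$ is connected, $G$ is level-transitive, and distances inside a copy are those of $\Gamma_n$.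

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw[rounded corners] (0,0) rectangle (2.8,1.9);
\draw[rounded corners] (3.6,0) rectangle (7.4,1.9);
\draw[rounded corners] (8.2,0) rectangle (11,1.9);
\draw[rounded corners] (11.8,0) rectangle (14.6,1.9);
\node at (1.4,-0.35) {copy $\Gamma_n2$};
\node at (5.5,-0.35) {copy $\Gamma_n1$};
\node at (9.6,-0.35) {copy $\Gamma_n3$};
\node at (13.2,-0.35) {copy $\Gamma_n4$};
\draw[dashed] (0.6,1)--(2.3,1) node[midway,above] {$x_n$};
\draw[dashed] (4.1,1)--(5.5,1) node[midway,above] {$x_n$};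
\draw[dashed] (5.5,1)--(6.9,1) node[midway,above] {$y_n$};
\draw[dashed] (8.7,1)--(10.5,1) node[midway,above] {$y_n$};
\draw[dashed] (12.3,1)--(14,1) node[midway,above] {$x_n$};
\draw[very thick] (2.3,1)--(4.1,1);
\draw[very thick] (6.9,1)--(8.7,1);
\draw[very thick] (10.5,1)--(12.3,1);
\foreach \p in {0.6,2.3,4.1,5.5,6.9,8.7,10.5,12.3,14} \fill (\p,1) circle (2pt);
\node at (0.6,1.35) {$A_n2$};
\node at (2.3,1.35) {$B_n2$};
\node at (4.1,1.35) {$B_n1$};
\node at (5.5,1.35) {$A_n1$};
\node at (6.9,1.35) {$C_n1$};
\node at (8.7,1.35) {$C_n3$};
\node at (10.5,1.35) {$A_n3$};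
\node at (12.3,1.35) {$A_n4$};
\node at (14,1.35) {$B_n4$};
\node at (0.75,0.6) {$=B_{n+1}$};
\node at (5.5,0.6) {$=A_{n+1}$};
\node at (13.85,0.6) {$=C_{n+1}$};
\end{tikzpicture}
\caption{The tree $\Gamma_{n+1}$ for the group of Theorem~\ref{thm:example}: four copies of $\Gamma_n$ (boxes) and three edges (thick). Dashed lines stand for paths inside copies, labeled by their lengths $x_n=d(A_n,B_n)$ and $y_n=d(A_n,C_n)$. One reads off $x_{n+1}=2x_n+1$ and $y_{n+1}=2y_n+x_n+2$.}
\label{fig:copies}
\end{figure}

\subsection{The order of growth}

Let $x_n=d(A_n,B_n)$, $y_n=d(A_n,C_n)$, $z_n=d(B_n,C_n)$; all vanish for $n=0$. In the tree $\Gamma_{n+1}$ the paths between the new marked vertices are as follows, where an arrow is a path inside a copy and a dash is one of the edges \eqref{eq:edges}: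
\begin{align*}
A_{n+1}&=A_n1\to B_n1 - B_n2\to A_n2=B_{n+1},\\
A_{n+1}&=A_n1\to C_n1 - C_n3\to A_n3 - A_n4\to B_n4=C_{n+1},\\
B_{n+1}&=A_n2\to B_n2 - B_n1\to C_n1 - C_n3\to A_n3 - A_n4\to B_n4=C_{n+1}.
\end{align*}
Therefore
\[
x_{n+1}=2x_n+1,\qquad y_{n+1}=2y_n+x_n+2,\qquad z_{n+1}=z_n+y_n+2x_n+3 .
\]
The first gives $x_n=2^n-1$. The second becomes $y_{n+1}=2y_n+2^n+1$, so in the normalization $y_n/2^n$ each level adds about $\frac12$ instead of a summable amount. The solution is
\[
y_n=n2^{n-1}+2^n-1,
\]
since $y_0=0$ and $2y_n+2^n+1=(n+1)2^n+2^{n+1}-1$. The third recursion has right-hand side $z_n+n2^{n-1}+3\cdot2^n$, and therefore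
\[
z_n=(n+4)2^{n-1}-2 ,
\]
since $z_0=0$ and $(n+4)2^{n-1}+n2^{n-1}+6\cdot 2^{n-1}=(n+5)2^n$. In particular $z_n=x_n+y_n$: the vertex $A_n$ lies on the path from $B_n$ to $C_n$, as drawn in copy $1$ of Figure~\ref{fig:copies}.

\emph{Lower bound.} $\operatorname{diam}(\Gamma_n)\ge y_n\ge n2^{n-1}$.

\emph{Upper bound.} Let $p_n=\max_vd(v,A_n)$. A vertex $vx$ of $\Gamma_{n+1}$ is at distance at most $p_n$ from $A_nx$. The path from $A_nx$ to $A_n1=A_{n+1}$ meets at most four copies, crosses each of them between two of the vertices corresponding to $A_n,B_n,C_n$, at cost at most $x_n+y_n$, and uses at most three of the edges \eqref{eq:edges}. So $p_{n+1}\le p_n+4(x_n+y_n)+3$. As $p_0=0$,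
\[
p_n=O\Big(\sum_{t<n}(t+1)2^t\Big)=O(n2^n),\qquad \operatorname{diam}(\Gamma_n)\le 2p_n=O(n2^n).
\]
This proves $\operatorname{diam}(\Gamma_n)\asymp n2^n$.

\subsection{The constant}

Let $p_n,q_n,r_n$ be the eccentricities of $A_n,B_n,C_n$ in $\Gamma_n$, that is, their largest distances to vertices of $\Gamma_n$, and let $D_n=\operatorname{diam}(\Gamma_n)$. Starting from $A_{n+1}=A_n1$, $B_{n+1}=A_n2$, $C_{n+1}=B_n4$ we look for the farthest vertex in each copy, using that the copy is entered at the end of one of the edges \eqref{eq:edges}. In the order of the copies $1,2,3,4$ for $A_{n+1}$, then $2,1,3,4$ for $B_{n+1}$, then $4,3,1,2$ for $C_{n+1}$, this gives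
\begin{align*}
p_{n+1}&=\max\bigl(p_n,\ x_n+1+q_n,\ y_n+1+r_n,\ 2y_n+2+p_n\bigr),\\
q_{n+1}&=\max\bigl(p_n,\ x_n+1+q_n,\ x_n+z_n+2+r_n,\ x_n+z_n+y_n+3+p_n\bigr),\\
r_{n+1}&=\max\bigl(q_n,\ x_n+1+p_n,\ x_n+y_n+2+r_n,\ x_n+y_n+z_n+3+q_n\bigr).
\end{align*}
For the diameter we distribute the two end points over the copies: both in one copy, or in copies $2,1$; $1,3$; $3,4$; $2,3$; $1,4$; $2,4$. In this order,
\begin{align*}
D_{n+1}=\max\bigl(&D_n,\ 2q_n+1,\ 2r_n+1,\ 2p_n+1,\ q_n+z_n+r_n+2,\\
&r_n+y_n+p_n+2,\ q_n+z_n+y_n+p_n+3\bigr).
\end{align*}
Divide everything at level $n\ge1$ by $n2^n$. The normalized $x_n$ tends to $0$, the normalized $y_n$ and $z_n$ tend to $\frac12$, and the normalized $p_n,q_n,r_n,D_n$ are bounded by the previous subsection. Passing from $n$ to $n+1$ multiplies the denominator by $2+O(1/n)$. So, up to $o(1)$, the normalized triple of eccentricities evolves by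
\[
(p,q,r)\mapsto\Bigl(\max\bigl(\tfrac p2,\tfrac q2,\tfrac14+\tfrac r2,\tfrac{1+p}2\bigr),\ \max\bigl(\tfrac p2,\tfrac q2,\tfrac14+\tfrac r2,\tfrac{1+p}2\bigr),\ \max\bigl(\tfrac q2,\tfrac p2,\tfrac14+\tfrac r2,\tfrac{1+q}2\bigr)\Bigr).
\]
This map is a $\frac12$-contraction in the sup norm and fixes $(1,1,1)$. If $u_{n+1}=\Psi(u_n)+o(1)$ with $(u_n)$ bounded and $\Psi$ a $\frac12$-contraction with fixed point $u^*$, then $\|u_{n+1}-u^*\|\le\frac12\|u_n-u^*\|+o(1)$, so $\limsup\|u_n-u^*\|$ is at most half of itself and $u_n\to u^*$. Hence the normalized triple tends to $(1,1,1)$. Consequently the normalized diameter evolves, up to $o(1)$, by $D\mapsto\max(\frac D2,1,\frac54,\frac32)$, again a $\frac12$-contraction, with fixed point $\frac32$. So $D_n/(n2^n)\to\frac32$, and Theorem~\ref{thm:example} is proved. \qed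

\section{Spiders: automata with prescribed distance recursion}\label{sec:spiders}

\subsection{The pattern behind the example}

Call $A_n$ the base point. In Figure~\ref{fig:copies} the new base point lies in the central copy $1$. The path to $B_{n+1}$ goes from $A$ to $B$ in the central copy, crosses a $b$-edge, and goes back from $B$ to $A$ in the next copy. The path to $C_{n+1}$ first does the same with $C$ in place of $B$. It then uses an $a$-edge, whose ends are base points of copies, and finishes with one crossing from $A$ to $B$.

This suggests the following general scheme. There are a base point $P_0^n$ and further marked vertices $P_j^n$, $j\in I$. From a central copy $o$ emanate legs, one for each $j$. Along a leg, edges at marked vertices $P_i$ with $i\in I$ alternate with edges at base points. Each passage over an $i$-edge costs two crossings between $P_0$ and $P_i$, one before and one after the edge. At the end of the leg one either stops at the base point, or passes one more base point edge and makes one last crossing from $P_0$ to some $P_{f(j)}$. So a leg is described by the word $w_j$ of the colors $i\in I$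 met along it and by the end type $f(j)\in I\sqcup\{0\}$, and it contributes the row $2|w_j|_i+[f(j)=i]$ to the matrix $M$. Empty words are allowed. They mean that $P^{n+1}_j$ is the vertex corresponding to $P^n_{f(j)}$ in the central copy, which copies a distance unchanged to the next level; this will be used to extract roots.

\begin{definition}\label{def:spider}
\emph{Spider data} consist of a finite set $I\ne\varnothing$ and, for each $j\in I$, a word $w_j=i_1\dots i_{r_j}$ over $I$ ($r_j\ge0$) and an element $f(j)\in I\sqcup\{0\}$, such that
\begin{itemize}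
\item[(S1)] if $r_j=0$, then $f(j)\in I$;
\item[(S2)] if $r_j=0$ and $f(j)=i$, then no $j'\ne j$ satisfies $r_{j'}=0$ and $f(j')=i$, and none of the words $w_{j'}$, $j'\in I$, begins with $i$;
\item[(S3)] $r_j\ge1$ for some $j$.
\end{itemize}
The \emph{matrix} of the data is $M=(M_{ji})_{j,i\in I}$ with $M_{ji}=2|w_j|_i+[f(j)=i]$, where $|w|_i$ is the number of occurrences of $i$ in $w$, and $[f(j)=i]$ is $1$ if $f(j)=i$ and $0$ otherwise.
\end{definition}

If all words are non-empty, the conditions hold automatically. Condition (S3) ensures that there are at least two letters. Conditions (S1) and (S2) concern only the center $o$, where all empty words compete. Without them a state reading $o$ might have to move to two different states, or might move a vertex that has to be fixed; we point out below where this enters.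

\begin{proposition}\label{prop:spider}
Given spider data, there are a bounded automaton generating a level-transitive group and vertices $P_i^n\in X^n$ ($i\in I\sqcup\{0\}$, $n\ge0$) such that the numbers $y_j(n)=d_{\Gamma_n}(P_0^n,P_j^n)$, $j\in I$, satisfy
\[
y(0)=0,\qquad y(n+1)=My(n)+c ,
\]
where $c$ is a constant integer vector with $c_j\ge1$ if $r_j\ge1$ and $c_j=0$ if $r_j=0$. Moreover, with $Y_n=\max_jy_j(n)$, there is a constant $C$ such that for all $n\ge1$
\begin{equation}\label{eq:diamY}
Y_n\le\operatorname{diam}(\Gamma_n)\le C\sum_{t<n}(1+Y_t).
\end{equation}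
\end{proposition}

The proof occupies the rest of this section.

\subsection{The automaton}

\emph{Letters.} For $r_j\ge1$ put $L_j=2r_j-1$ if $f(j)=0$ and $L_j=2r_j$ if $f(j)\in I$. Let
\[
X=\{o\}\cup\{u_{j,l}:\ r_j\ge1,\ 1\le l\le L_j\},\qquad u_{j,0}:=o .
\]
Join $u_{j,l-1}$ and $u_{j,l}$ by an edge. Color it $0$ if $l$ is even, and by the $\frac{l+1}2$-th letter of $w_j$ if $l$ is odd. This is a tree on $X$, a spider with center $o$ and legs indexed by the $j$ with $r_j\ge1$. By (S3), $|X|\ge2$. On a leg the even edges are pairwise disjoint and so are the odd ones. Hence the edges colored $0$ are pairwise disjoint and avoid $o$, and two distinct edges of the same color $i\in I$ can meet only in $o$.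

\emph{Permutations.} Let $\sigma_0$ be the product of the transpositions given by the $0$-edges. For $i\in I$ let $\sigma_i$ be the product of the transpositions given by the $i$-edges not containing $o$ and of a cycle, in some order, on the set $\{o\}\cup\{u_{j,1}:w_j\text{ begins with }i\}$. If no word begins with $i$, then $\sigma_i$ fixes $o$. The supports of the non-trivial cycles of $\sigma_i$ are called \emph{$i$-blocks}. (Several legs may start with the same color; a cycle at $o$ joins them by means of a single permutation.)

Consider the \emph{incidence graph}, whose nodes are the letters and the blocks, a letter $x$ being joined to a block $K$ if $x\in K$. It is a tree. Indeed, the blocks correspond to a partition of the edges of the spider into single edges and stars at $o$. So the incidence graph is connected, and it has $\sum_K|K|=\sum_K(1+\#\text{edges of }K)=\#\text{blocks}+|X|-1$ edges, one less than its number of nodes.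

\emph{States.} The states are the trivial state $e$ and $s_i$ for $i\in I\sqcup\{0\}$. Put $f(0)=0$ and
\[
x_0=o,\qquad x_j=u_{j,L_j}\ \text{ if }r_j\ge1,\qquad x_j=o\ \text{ if }j\in I,\ r_j=0 .
\]
The state $s_i$ sends a letter $x$ to $\sigma_i(x)$ and moves to $s_j$ if $f(j)=i$ and $x=x_j$, and to $e$ if there is no such $j$.

This is well defined: for given $i$ and $x$ at most one $j$ has $f(j)=i$ and $x_j=x$. For $x\ne o$ this holds because the ends $u_{j,L_j}$ of the legs are distinct. For $x=o$ the candidates are $j=0$, which has $f(0)=0$, and the $j\in I$ with $r_j=0$, which have $f(j)\in I$ by (S1). So for $i=0$ only $j=0$ is possible, and for $i\in I$ there is at most one $j$ by (S2).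

We claim that
\begin{equation}\label{eq:fixed}
\sigma_{f(j)}(x_j)=x_j\qquad\text{for all }j\in I\sqcup\{0\}.
\end{equation}
\begin{itemize}
\item For $j=0$: $\sigma_0$ fixes $o$.
\item If $r_j\ge1$ and $f(j)=0$, then $L_j$ is odd and $u_{j,L_j}$ lies on a single edge, whose color is in $I$; so $\sigma_0$ fixes it.
\item If $r_j\ge1$ and $f(j)\in I$, then $L_j$ is even and $u_{j,L_j}$ lies on a single edge, of color $0$; so $\sigma_{f(j)}$ fixes it.
\item If $r_j=0$, then $x_j=o$, and by (S2) no word begins with $f(j)$; so $\sigma_{f(j)}$ fixes $o$.
\end{itemize}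

\emph{Boundedness.} Define $P_j^0=\varnothing$ and $P_j^{n+1}=P_{f(j)}^n\,x_j$ for $j\in I\sqcup\{0\}$. The state $s_j$ is entered only from $s_{f(j)}$, by reading $x_j$. By induction on $n$, for each $j$ there is exactly one pair $(i,v)$ with $v\in X^n$ such that reading $v$ from $s_i$ ends in $s_j$, namely $v=P_j^n$ and $i=f^n(j)$. By \eqref{eq:fixed}, and again by induction, $s_i(v)=v$ for this pair. In particular at most $|I|+1$ pairs $(s_i,v)$ at level $n$ have a non-trivial section, and the automaton is bounded.

\begin{example}
For $I=\{b,c\}$, $w_b=b$, $f(b)=0$, $w_c=c$, $f(c)=b$ the letters are $o,u_{b,1},u_{c,1},u_{c,2}$. Naming them $1,2,3,4$ we get $\sigma_0=(3\,4)$, $\sigma_b=(1\,2)$, $\sigma_c=(1\,3)$ and exactly the automaton of Theorem~\ref{thm:example}, with $s_0=a$, $s_b=b$, $s_c=c$. The matrix is $\left(\begin{smallmatrix}2&0\\1&2\end{smallmatrix}\right)$.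
\end{example}

\subsection{The graphs and their distances}

Let $v\in X^n$, $x\in X$ and $i\in I\sqcup\{0\}$. If reading $v$ from $s_i$ ends in $e$, then $s_i(vx)=s_i(v)x$. Otherwise it ends in some $s_j$, and then $v=P_j^n$, $s_i(v)=v$ and $s_i(vx)=P_j^n\sigma_j(x)$; each $j$ occurs exactly once. The edges of $\Gamma_n$ belonging to the pairs of the second kind are loops. Hence, up to loops, $\Gamma_{n+1}$ is the union of the following \emph{pieces}:
\begin{itemize}
\item for each letter $x$, the copy $Z_x=\Gamma_nx$ of $\Gamma_n$;
\item for each $j$-block $K$, $j\in I\sqcup\{0\}$, a cycle $Z_K$ (a single edge if $|K|=2$) through the vertices $P_j^nx$, $x\in K$.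
\end{itemize}
As the incidence graph is connected, it follows by induction that all $\Gamma_n$ are connected. So the group is level-transitive, and all pieces are connected.

The pieces are glued along the incidence tree, and this determines distances. For a letter $x$ in a $j$-block $K$ put $p(x,K)=P_j^nx$, a vertex common to $Z_x$ and $Z_K$. Removing the edge $(x,K)$ from the incidence tree splits it into two subtrees. \emph{The unions of the pieces belonging to the two subtrees have only the vertex $p(x,K)$ in common.} Indeed, a vertex $vy$ lies in $Z_y$ and otherwise only in pieces $Z_{K'}$ with $y\in K'$ and $vy=p(y,K')$. If it lies in both unions, then for some such $K'$ the edge $(y,K')$ of the tree joins the two subtrees. So $(y,K')=(x,K)$ and $vy=p(x,K)$.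

Since every edge of $\Gamma_{n+1}$ lies in a piece, every path from one of the two unions to the other passes through $p(x,K)$. This has two consequences.
\begin{itemize}
\item[(D1)] Each piece $Z$ is isometrically embedded. To see this, suppose that a path between two vertices of $Z$ uses an edge $E$ of another piece $Z'$. Let $p$ be the vertex corresponding to the first edge on the way from $Z$ to $Z'$ in the incidence tree, and let $u\ne p$ be an end of $E$. Then $u$ lies in the union containing $Z'$ and not in the one containing $Z$. So the path passes through $p$ both before and after visiting $u$, and it is not a geodesic. Hence geodesics between vertices of $Z$ stay in $Z$.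
\item[(D2)] Let $Z_0,\dots,Z_m$, $m\ge1$, be the pieces along a simple path in the incidence tree and let $p_1,\dots,p_m$ be the vertices corresponding to its edges. Then for $u\in Z_0$, $v\in Z_m$ we have
\[
d(u,v)=d(u,p_1)+\sum_{l=1}^{m-1}d(p_l,p_{l+1})+d(p_m,v),
\]
where by (D1) each summand is a distance within a piece. Indeed, every path from $u$ to $v$ passes through $p_1\in Z_1$, so $d(u,v)=d(u,p_1)+d(p_1,v)$, and we continue with $p_1$ and $Z_1,\dots,Z_m$.
\end{itemize}

\emph{The recursion.} Recall $P_0^{n+1}=P_0^no$. If $r_j=0$, then $P_j^{n+1}=P_{f(j)}^no$ lies in the same copy. So $y_j(n+1)=y_{f(j)}(n)$ by (D1), which is the $j$-th row of the asserted recursion with $c_j=0$.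

Let $r_j=r\ge1$ and $w_j=i_1\dots i_r$. By (D2), a geodesic from $P_0^no$ to $P_j^{n+1}=P_{f(j)}^nu_{j,L_j}$ traverses successively
\begin{itemize}
\item copy $o$ from $P_0^n$ to $P_{i_1}^n$;
\item the $i_1$-block containing $o$ and $u_{j,1}$, at cost $\kappa_j\ge1$, the distance of $o$ and $u_{j,1}$ in the corresponding cycle, which does not depend on $n$;
\item copy $u_{j,1}$ from $P_{i_1}^n$ to $P_0^n$; a $0$-edge; copy $u_{j,2}$ from $P_0^n$ to $P_{i_2}^n$; an $i_2$-edge; copy $u_{j,3}$ from $P_{i_2}^n$ to $P_0^n$; and so on, until copy $u_{j,2r-1}$ from $P_{i_r}^n$ to $P_0^n$;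
\item if $f(j)\in I$, a further $0$-edge and copy $u_{j,2r}$ from $P_0^n$ to $P_{f(j)}^n$.
\end{itemize}
So every letter $i_l$ of $w_j$ accounts for two crossings of length $y_{i_l}(n)$. The first of the $L_j$ steps along the leg costs $\kappa_j$ and each of the others costs $1$. With $y_0:=0$,
\[
y_j(n+1)=2\sum_{l=1}^ry_{i_l}(n)+y_{f(j)}(n)+c_j,\qquad c_j=\kappa_j+L_j-1\ge1 .
\]
This is the asserted recursion; $y(0)=0$ because $X^0$ is a single vertex.

\emph{The diameter.} The left inequality in \eqref{eq:diamY} is clear. Let $e_n=\max_vd(v,P_0^n)$. From a vertex $vx$ of $\Gamma_{n+1}$ we reach $P_0^nx$ at cost at most $e_n$. From there to $P_0^no=P_0^{n+1}$ we cross at most $|X|$ copies, each between two of the vertices $P_i^n$, at cost at most $2Y_n$, and at most $|X|$ blocks, each at cost at most $|X|$. So $e_{n+1}\le e_n+2|X|Y_n+|X|^2$. Since $e_0=0$ and $\operatorname{diam}(\Gamma_n)\le2e_n$, this gives \eqref{eq:diamY}. The proof of Proposition~\ref{prop:spider} is complete. \qed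

\section{Polynomial factors and roots}\label{sec:operations}

\subsection{Stacking layers}

To produce a factor $n^k$ we take $k+1$ copies of the same data and let each layer feed the next, as $x_n$ feeds $y_n$ in Section~\ref{sec:example}.

\begin{proposition}\label{prop:layers}
If some spider data have an irreducible matrix $M$ with $\lambda=\rho(M)>1$, then for each $k\ge0$ there is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$.
\end{proposition}

\begin{proof}
Fix $j_0$ with $r_{j_0}\ge1$. On $I\times\{0,\dots,k\}$ we define new data. The word $w_{(j,t)}$ is $w_j$ with each letter $i$ replaced by $(i,t)$; for $j=j_0$ and $t\ge1$ we append one extra letter $(j_0,t-1)$ at the end. Put $f(j,t)=(f(j),t)$ if $f(j)\in I$, and $f(j,t)=0$ if $f(j)=0$. The extra letter is appended to a non-empty word, so within each layer the first letters and the empty words are those of the original data. No first letter or end type in $I\times\{t\}$ comes from another layer. So (S1)--(S3) hold.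

Apply Proposition~\ref{prop:spider} and write $y^{(t)}=(y_{(j,t)})_{j\in I}$. Let $\mathbf e_{j_0}$ be the $j_0$-th unit vector. Then
\begin{equation}\label{eq:layer}
y^{(t)}(n+1)=My^{(t)}(n)+2\,y^{(t-1)}_{j_0}(n)\,\mathbf e_{j_0}+c^{(t)},\qquad y^{(t)}(0)=0,
\end{equation}
where the middle term is absent for $t=0$, and $c^{(t)}\ge0$, $c^{(t)}_{j_0}\ge1$. Since $y(0)=0\le y(1)$ and the recursion is monotone, all $y^{(t)}_j(n)$ are nondecreasing in $n$.

Let $g>0$ with $gM=\lambda g$ (PF1), and put $z_t=g\,y^{(t)}$. We claim that $z_t(n)\asymp n^t\lambda^n$ for $0\le t\le k$.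

For $t=0$ we have $z_0(n+1)=\lambda z_0(n)+gc^{(0)}$ with $gc^{(0)}>0$. So $z_0(n)=gc^{(0)}\frac{\lambda^n-1}{\lambda-1}$.

Let $t\ge1$ and assume the claim for $t-1$. We first show $y^{(t-1)}_{j_0}(n)\asymp n^{t-1}\lambda^n$, and here irreducibility enters. The upper bound follows from $g_{j_0}y_{j_0}^{(t-1)}\le z_{t-1}$. For the lower bound, for each $l\in I$ there is $q\le|I|$ with $(M^q)_{j_0l}\ge1$. By \eqref{eq:layer}, $y^{(t-1)}(n+q)\ge M^qy^{(t-1)}(n)$, so $y^{(t-1)}_{j_0}(n+q)\ge y_l^{(t-1)}(n)$. As the sequences are nondecreasing,
\[
y^{(t-1)}_{j_0}(n+|I|)\ \ge\ \max_ly_l^{(t-1)}(n)\ \ge\ \frac{z_{t-1}(n)}{\sum_ig_i}.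
\]
Multiplying \eqref{eq:layer} by $g$ we obtain
\[
\frac{z_t(n+1)}{\lambda^{n+1}}-\frac{z_t(n)}{\lambda^n}=\frac{2g_{j_0}\,y^{(t-1)}_{j_0}(n)+gc^{(t)}}{\lambda^{n+1}}\asymp n^{t-1},
\]
and summation gives $z_t(n)\asymp n^t\lambda^n$.

As $g>0$, we have $\max_jy_{(j,t)}(n)\asymp z_t(n)$ for each $t$, so the maximum $Y_n$ of all $y_{(j,t)}(n)$ satisfies $Y_n\asymp n^k\lambda^n$. Since $\lambda>1$, also $\sum_{t<n}(1+Y_t)=O(n^k\lambda^n)$. Now \eqref{eq:diamY} gives $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$.
\end{proof}

\subsection{Slowing down}

An empty word passes a distance on to the next level unchanged. Inserting $p-1$ such delays before each genuine step replaces $\rho(M)$ by its $p$-th root.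

\begin{proposition}\label{prop:roots}
Suppose some spider data have all $r_j\ge1$ and an irreducible matrix $M$ with $\rho(M)=\beta>1$. Then for every $p\ge1$ there are spider data with an irreducible matrix of spectral radius $\beta^{1/p}$.
\end{proposition}

\begin{proof}
On $I\times\{1,\dots,p\}$ let $w_{(j,s)}$ be empty and $f(j,s)=(j,s+1)$ for $s<p$. Let $w_{(j,p)}$ be $w_j$ with each letter $i$ replaced by $(i,1)$, and let $f(j,p)=(f(j),1)$ if $f(j)\in I$, and $f(j,p)=0$ if $f(j)=0$.

The words $w_{(j,p)}$ are non-empty, so (S1) and (S3) are clear. For (S2), note that the end type $(j,s+1)$ of an empty word $w_{(j,s)}$ determines $(j,s)$ and has second coordinate at least $2$, while all first letters of words have second coordinate $1$.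

The new matrix $\tilde M$ has entries $1$ at $\bigl((j,s),(j,s+1)\bigr)$ for $s<p$, entries $M_{ji}$ at $\bigl((j,p),(i,1)\bigr)$, and zeros elsewhere. It is irreducible because $M$ is. Let $h>0$ with $Mh=\beta h$, put $\lambda=\beta^{1/p}$ and $\tilde h_{(j,s)}=\lambda^{s-1}h_j$. Then $(\tilde M\tilde h)_{(j,s)}=\lambda^sh_j=\lambda\tilde h_{(j,s)}$ for $s<p$, and $(\tilde M\tilde h)_{(j,p)}=\beta h_j=\lambda\tilde h_{(j,p)}$. As $\tilde h>0$, (PF2) gives $\rho(\tilde M)=\lambda$.
\end{proof}

\begin{corollary}\label{cor:roots}
For all integers $N\ge2$, $p\ge1$, $k\ge0$ there is a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^kN^{n/p}$.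
\end{corollary}

\begin{proof}
Let $I=\{1\}$, let $w_1$ be the word of length $\lfloor N/2\rfloor\ge1$, and let $f(1)=1$ if $N$ is odd and $f(1)=0$ if $N$ is even. Then $M=(N)$. Apply Proposition~\ref{prop:roots} and then Proposition~\ref{prop:layers}.
\end{proof}

\section{Reaching all weak Perron numbers}\label{sec:perron}

A row of a spider matrix has at most one odd entry. This is a real constraint. For instance, if all entries of an integer matrix are even, then all its eigenvalues are twice an algebraic integer. The next example shows how powers help.

\begin{example}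
The golden ratio $\varphi=\frac{1+\sqrt5}2$ is the Perron eigenvalue of $A=\left(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\right)$, whose first row has two odd entries. But $A^3=\left(\begin{smallmatrix}3&2\\2&1\end{smallmatrix}\right)$ is congruent to the identity modulo $2$. It is the matrix of the spider data $w_1=12$, $f(1)=1$, $w_2=1$, $f(2)=2$. By Proposition~\ref{prop:roots} with $p=3$ and Proposition~\ref{prop:layers}, $\lambda=\varphi$ occurs with every $k$.
\end{example}

For a general Perron number two things have to be arranged at once for a power of the companion matrix, after a change of basis: positivity, and being diagonal modulo $2$. A power is idempotent modulo $2$, hence diagonalizable over $\mathbb F_2$, which prescribes the new basis modulo $2$. Positivity prescribes its approximate position in real space. The new basis will in general span a proper sublattice of $\mathbb Z^m$. If its index is coprime to the determinant, some power of the matrix preserves the sublattice.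

\begin{lemma}\label{lem:perron}
Let $\alpha>1$ be a Perron number. For some $q\ge1$ there is a square integer matrix $B$ with all entries at least $2$, all off-diagonal entries even, and $\rho(B)=\alpha^q$.
\end{lemma}

\begin{proof}
Let $m=\deg\alpha$ and let $A\in M_m(\mathbb Z)$ be the companion matrix of the minimal polynomial of $\alpha$. Then $\det A\ne0$. As $\alpha$ is a Perron number, it is a simple eigenvalue of $A$ strictly dominating all others. So there are a real column $h$ and a real row $g$ with $Ah=\alpha h$, $gA=\alpha g$, $gh=1$, and $\alpha^{-q}A^q\to hg$ as $q\to\infty$.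

\emph{Congruences.} In the finite monoid $M_m(\mathbb F_2)$ some power $\Pi=A^{q_0}\bmod2$, $q_0\ge1$, is idempotent. So $\mathbb F_2^m=\operatorname{im}\Pi\oplus\ker\Pi$ has a basis $\bar\beta_1,\dots,\bar\beta_m$ with $\Pi\bar\beta_i\in\{\bar\beta_i,0\}$. Let $\Delta$ be the product of the odd primes dividing $\det A$. By the Chinese remainder theorem there is an integer matrix $\beta$ congruent to $(\bar\beta_1,\dots,\bar\beta_m)$ modulo $2$ and to the identity modulo $\Delta$. For every integer matrix $b\equiv\beta\pmod{2\Delta}$ the number $N=|\det b|$ is odd and coprime to $\Delta$. Hence $N\ne0$ and $\gcd(N,\det A)=1$.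

\emph{Position.} We look for such a $b$ with
\begin{equation}\label{eq:position}
b^{-1}h>0\qquad\text{and}\qquad gb>0 .
\end{equation}
First we find a real solution. Let $v_1,\dots,v_{m-1}$ be a basis of $\ker g$, put $v_m=-\sum_{i<m}v_i$ and $u_i=h+v_i$ for $1\le i\le m$. Then $\sum_iu_i=mh$ and $gu_i=1$. The $u_i$ are linearly independent: if $\sum_ic_iu_i=0$, then applying $g$ gives $\sum_ic_i=0$; so $0=\sum_ic_iv_i=\sum_{i<m}(c_i-c_m)v_i$, all $c_i$ are equal, and so all vanish. The matrix $U=(u_1,\dots,u_m)$ satisfies $U^{-1}h=(\frac1m,\dots,\frac1m)^{\mathsf T}>0$ and $gU=(1,\dots,1)>0$. The conditions \eqref{eq:position} on an invertible real matrix $b$ are open and invariant under scaling by positive reals. For each $R>0$ there is an integer matrix $b\equiv\beta\pmod{2\Delta}$ within distance of $RU$ bounded independently of $R$. Then $b/R\to U$ as $R\to\infty$, so \eqref{eq:position} holds for $R$ large. Fix such a $b$.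

\emph{The matrix.} As $\gcd(N,\det A)=1$, the matrix $A$ is invertible modulo $N$ and $A^{q_1}\equiv1\pmod N$ for some $q_1\ge1$. Let $q$ be a positive multiple of $q_0q_1$ and put $B=b^{-1}A^qb$. Writing $A^q=1+NW$ with an integer matrix $W$, we see that $B=1+(Nb^{-1})Wb$ is an integer matrix, because $Nb^{-1}$ is plus or minus the adjugate of $b$. Since $b$ is invertible modulo $2$ and $A^q\equiv\Pi\pmod2$, the matrix $B\bmod2$ is $\Pi$ written in the basis $\bar\beta_1,\dots,\bar\beta_m$, which is diagonal. Finally
\[
\alpha^{-q}B\ \longrightarrow\ (b^{-1}h)(gb)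
\]
as $q$ runs through the multiples of $q_0q_1$, and by \eqref{eq:position} the limit is entrywise positive. As $\alpha>1$, all entries of $B$ are at least $2$ for large $q$. Clearly $\rho(B)=\rho(A^q)=\alpha^q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}, existence]
Let $\lambda>1$, let $\alpha=\lambda^s$ be a Perron number, $s\ge1$, and let $k\ge0$. Take $B$ and $q$ from Lemma~\ref{lem:perron}, and let $m$ be the size of $B$. Define data on $I=\{1,\dots,m\}$: let $w_j$ be a word containing each $i$ exactly $\lfloor B_{ji}/2\rfloor$ times, and let $f(j)=j$ if $B_{jj}$ is odd, $f(j)=0$ otherwise. All $r_j\ge1$ because the entries of $B$ are at least $2$, so these are spider data. As off-diagonal entries are even, their matrix is $M=B$. It is positive, hence irreducible, and $\rho(B)=\alpha^q=\lambda^{sq}>1$. Proposition~\ref{prop:roots} with $p=sq$ gives spider data with an irreducible matrix of spectral radius $\lambda$, and Proposition~\ref{prop:layers} gives the group. The statement on $N^{1/p}$ is Corollary~\ref{cor:roots}.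
\end{proof}

\section{No other growth rates}\label{sec:necessity}

Let $G$ be a level-transitive bounded automaton group with $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$. We regard $S$ as a finite set of non-trivial automorphisms, identifying states that induce the same automorphism and omitting those that induce the identity; this does not affect distances. Then $s|_v\in S\cup\{1\}$ for $s\in S$. We show first that $\lambda>1$, and then that $\lambda$ is weak Perron.

\subsection{Exponential growth}

Groups generated by bounded automata are contracting \cite{BN}, \cite[Thm~3.9.12]{Nek}: there is a finite set $\mathcal N\subset G$ such that for each $g\in G$ we have $g|_v\in\mathcal N$ for all sufficiently long words $v$. Let $\mathcal N'=\mathcal N\cup S\cup S^{-1}\cup\{1\}$. Since $\mathcal N'$ is finite, there is $t_0\ge1$ such that all sections at words of length $t_0$ of products of two elements of $\mathcal N'$ lie in $\mathcal N$. Grouping factors in pairs and using $(gh)|_v=g|_{h(v)}\,h|_v$, we see that for $q\ge1$ a section at level $t_0$ of a product of $2^q$ elements of $\mathcal N'$ is a product of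 $2^{q-1}$ elements of $\mathcal N'$. By induction, for $q\ge0$ the sections at level $qt_0$ of a product of $2^q$ elements of $\mathcal N'$ lie in $\mathcal N'$.

Let $q\ge0$ be minimal with $2^q\ge\operatorname{diam}(\Gamma_n)$ and fix $v\in X^n$. Every vertex of $\Gamma_n$ is $g(v)$ for a product $g$ of $2^q$ elements of $\mathcal N'$, some of which may be $1$. If $n\ge qt_0$, write $v=v_1v_2$ with $|v_1|=qt_0$. As $g(v)=g(v_1)\,g|_{v_1}(v_2)$ with $g|_{v_1}\in\mathcal N'$, we get
\[
|X|^n\le|X|^{qt_0}\,|\mathcal N'| .
\]
So in all cases $q\ge n/t_0-O(1)$. As $\operatorname{diam}(\Gamma_n)>2^{q-1}$ when $q\ge1$, we obtain $\operatorname{diam}(\Gamma_n)\ge c\,2^{n/t_0}$ for large $n$ with some $c>0$. Hence $\lambda>1$.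

\subsection{Boundary patterns}

We now make precise how $\Gamma_{n+1}$ is assembled from copies. In contrast to Section~\ref{sec:spiders}, edges with a non-trivial section need not be loops, so we have to remove them first. Put
\[
R_n=\{(v,s(v),s|_v):\ s\in S,\ v\in X^n,\ s|_v\ne1\}.
\]
Let $Q_n\subset X^n$ be the set of all first and second coordinates of elements of $R_n$, and let $T_n$ be the graph on $X^n$ with the edges $v-s(v)$ for $s|_v=1$. By boundedness there is a constant $\mu$ with $|R_n|\le\mu$ and so $|Q_n|\le2\mu$ for all $n$. The graph $\Gamma_n$ arises from $T_n$ by adding the at most $\mu$ edges $v-v'$ with $(v,v',t)\in R_n$. From $s(vx)=s(v)\,s|_v(x)$ and $s|_{vx}=(s|_v)|_x$ we read off, identifying $X^{n+1}$ with $X^n\times X$: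
\begin{itemize}
\item[(i)] $R_{n+1}=\{(vx,\,v't(x),\,t|_x):\ (v,v',t)\in R_n,\ x\in X,\ t|_x\ne1\}$, so $Q_{n+1}\subset Q_n\times X$;
\item[(ii)] $T_{n+1}$ consists of the copies $T_nx$ ($x\in X$) and the \emph{connecting edges} $vx-v't(x)$ with $(v,v',t)\in R_n$, $x\in X$, $t|_x=1$. Their ends lie in $Q_n\times X$.
\end{itemize}

The set $Q_n$ is not empty. Otherwise $R_n=R_{n+1}=\varnothing$, and $\Gamma_{n+1}=T_{n+1}$ is a disjoint union of $|X|\ge2$ copies of $T_n$, contrary to connectedness. Moreover, every component of $T_n$ meets $Q_n$. Otherwise it would be a component of $\Gamma_n$, hence all of $X^n$, contrary to $Q_n\ne\varnothing$.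

Let $\sim_n$ be the equivalence relation on $Q_n$ of lying in the same component of $T_n$, and let
\[
\delta_n=\max\{d_{T_n}(u,u'):\ u\sim_nu'\}.
\]
Let $W_n$ be the weighted graph on $Q_n\times X$ whose edges are the \emph{jumps} $ux-u'x$ for $u\ne u'$, $u\sim_nu'$, of weight $d_{T_n}(u,u')$, and the connecting edges, of weight $1$. (A jump and a connecting edge may have the same ends; both are kept.)

\begin{lemma}\label{lem:W}
Two points of $Q_n\times X$ lie in the same component of $T_{n+1}$ if and only if they lie in the same component of $W_n$, and then their $T_{n+1}$-distance is the minimal total weight of a simple path joining them in $W_n$.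
\end{lemma}

\begin{proof}
Cut a path in $T_{n+1}$ between the two points at its connecting edges. The remaining segments run inside copies $T_nx$ between points of $Q_n\times X$, so each is trivial or at least as long as the weight of the corresponding jump. This gives a walk in $W_n$ whose total weight is at most the length of the path. The walk contains a simple path with the same end points and no larger weight, as weights are positive. Conversely, jumps and connecting edges are realized by paths in $T_{n+1}$ of length equal to their weights.
\end{proof}

\subsection{Boundary distances control the diameter}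

\begin{lemma}\label{lem:compare}
\textup{(a)} $\delta_n\le(\mu+1)(2\operatorname{diam}(\Gamma_n)+1)$.

\textup{(b)} There is a constant $C$ with $\operatorname{diam}(\Gamma_n)\le C\sum_{i\le n}(1+\delta_i)$ for all $n$.
\end{lemma}

\begin{proof}
(a) Passing from $\Gamma_n$ to $T_n$ only a bounded number of edges is lost, so long geodesics of $T_n$ cannot be shortened everywhere. Precisely, let $D=\operatorname{diam}(\Gamma_n)$ and let $w_0,\dots,w_L$ be a geodesic of $T_n$ of length $L=\delta_n$. The vertices $w_{i(2D+1)}$, $0\le i\le\lfloor L/(2D+1)\rfloor$, have pairwise $T_n$-distances greater than $2D$. Take a breadth-first spanning tree of $\Gamma_n$, of depth at most $D$, and delete its edges that are not in $T_n$; at most $\mu+1$ components remain. Two vertices in the same component are joined in $T_n$ by their path in the spanning tree, of length at most $2D$. So our vertices lie in distinct components, $\lfloor L/(2D+1)\rfloor+1\le\mu+1$, and $L<(\mu+1)(2D+1)$.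

(b) Let $e_n$ be the maximum over $v\in X^n$ of the $T_n$-distance from $v$ to the nearest point of $Q_n$ in its component. Then $e_0=0$. From $vx\in X^{n+1}$ we reach a point of $Q_n\times\{x\}$ at cost at most $e_n$. Its component of $T_{n+1}$ contains a point of $Q_{n+1}\subset Q_n\times X$. By Lemma~\ref{lem:W} this point is reached at a cost equal to the weight of a simple path of $W_n$. Such a path has fewer than $2\mu|X|$ edges, each of weight at most $1+\delta_n$. So $e_{n+1}\le e_n+2\mu|X|(1+\delta_n)$. A $\Gamma_n$-geodesic between two points of $Q_n$ decomposes, in the same way, into edges $v-v'$ with $(v,v',t)\in R_n$ and $T_n$-geodesics between points of $Q_n$, without repeating points of $Q_n$. So its length is at most $2\mu(1+\delta_n)$. Hence $\operatorname{diam}(\Gamma_n)\le2e_n+2\mu(1+\delta_n)$, and (b) follows.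
\end{proof}

\subsection{A periodic recursion with minima}

Call $(Q_n,R_n,\sim_n)$ the \emph{boundary pattern} of level $n$. An isomorphism from the pattern of level $n$ to that of level $m$ is a bijection $\varphi:Q_n\to Q_m$ such that $(v,v',t)\in R_n$ if and only if $(\varphi(v),\varphi(v'),t)\in R_m$, and $u\sim_nu'$ if and only if $\varphi(u)\sim_m\varphi(u')$. By (i), (ii) and Lemma~\ref{lem:W}, the pattern of level $n$ determines $R_{n+1}$, hence $Q_{n+1}\subset Q_n\times X$, the unweighted graph $W_n$ (with its edges marked as jumps or connecting edges) and $\sim_{n+1}$. So an isomorphism $\varphi$ from level $n$ to level $m$ induces, by $ux\mapsto\varphi(u)x$, an isomorphism from level $n+1$ to level $m+1$.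

As $|Q_n|\le2\mu$ and $S$ is finite, there are only finitely many isomorphism types of patterns. So the patterns of two levels $n_0$ and $n_0+P$, $P\ge1$, are isomorphic. Starting from one isomorphism we obtain isomorphisms $\varphi_n$ from level $n$ to level $n+P$ for all $n\ge n_0$, each induced by the previous one.

By Lemma~\ref{lem:W}, for distinct equivalent points $u,u'$ of $Q_{n+1}$ the distance $d_{T_{n+1}}(u,u')$ is a minimum of finitely many affine functions, with nonnegative integer coefficients, of the distances between distinct equivalent points of $Q_n$: each simple path in $W_n$ from $u$ to $u'$ gives one function, its jumps giving the linear part and its connecting edges the constant. Which functions occur depends only on the pattern, and so is transported by the $\varphi_n$. Compositions of such maps are of the same form, since a nonnegative multiple of a minimum is a minimum of multiples and a sum of minima is the minimum over all choices.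

Fix a residue $0\le\varrho<P$. Let $J$ be the set of unordered pairs of distinct equivalent points of $Q_{n_0+\varrho}$, and let $D_m\in\mathbb Z_{\ge1}^J$ be the vector of $T_n$-distances of the corresponding pairs at level $n=n_0+\varrho+mP$, where the correspondence is given by the $\varphi_n$. Then $D_{m+1}=F(D_m)$ with a map $F$ not depending on $m$,
\[
F_j(D)=\min_{(a,\gamma)}\,(a\cdot D+\gamma),
\]
each minimum being over a finite non-empty set of pairs $(a,\gamma)\in\mathbb Z_{\ge0}^J\times\mathbb Z_{\ge0}$. To make $F$ homogeneous, add a coordinate $\tau$ with $\tau\mapsto\tau$ and replace $\gamma$ by $\gamma\tau$. The result is a map $\tilde F$ of $\mathbb R^d_{\ge0}$, $d=|J|+1$, whose coordinates are minima of finitely many linear forms with nonnegative integer coefficients. We have $(D_m,1)=\tilde F^m(D_0,1)$, where $(D_0,1)>0$, and $\|(D_m,1)\|_\infty=\max(\delta_n,1)$.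

\subsection{The growth rate of a minimum of linear maps}

If the minima in $\tilde F$ were always attained by the same forms, we would be iterating a nonnegative integer matrix. The forms that attain the minima may vary with $m$, but the growth rate is still that of a single integer matrix, made up of forms that attain the minima at an eigenvector of $\tilde F$.

\begin{lemma}\label{lem:min}
Let $\Phi:\mathbb R^d_{\ge0}\to\mathbb R^d_{\ge0}$ be given by $\Phi_i(x)=\min_{a\in\mathcal A_i}a\cdot x$ with finite non-empty sets $\mathcal A_i\subset\mathbb Z^d_{\ge0}$. Then $\theta=\lim_m\|\Phi^m(x)\|_\infty^{1/m}$ exists and is the same for all $x>0$, and $\theta$ is the spectral radius of a nonnegative integer matrix.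
\end{lemma}

\begin{proof}
The map $\Phi$ is continuous, monotone and positively homogeneous. Let $\mathbf 1$ be the all-ones vector. From $\Phi^l(\mathbf 1)\le\|\Phi^l(\mathbf 1)\|_\infty\mathbf 1$ we get $\Phi^{m+l}(\mathbf 1)\le\|\Phi^l(\mathbf 1)\|_\infty\,\Phi^m(\mathbf 1)$. So $\|\Phi^m(\mathbf 1)\|_\infty$ is submultiplicative and the limit $\theta$ exists for $x=\mathbf 1$. An arbitrary $x>0$ lies between two positive multiples of $\mathbf 1$, so the limit is the same.

Next we find an eigenvector of $\Phi$ with eigenvalue $\theta$. For $0<\varepsilon\le1$ put $\Phi_\varepsilon(x)=\Phi(x)+\varepsilon\bigl(\sum_ix_i\bigr)\mathbf 1$. On the simplex $\{x\ge0:\sum_ix_i=1\}$ we have $\Phi_\varepsilon(x)\ge\varepsilon\mathbf 1>0$. So Brouwer's theorem applies to $x\mapsto\Phi_\varepsilon(x)/\|\Phi_\varepsilon(x)\|_1$ and gives $h_\varepsilon$ in the simplex with $\Phi_\varepsilon(h_\varepsilon)=\Lambda_\varepsilon h_\varepsilon$, $\Lambda_\varepsilon>0$, $h_\varepsilon>0$. From $\Phi(h_\varepsilon)\le\Lambda_\varepsilon h_\varepsilon$ it follows that $\Phi^m(h_\varepsilon)\le\Lambda_\varepsilon^mh_\varepsilon$, so $\theta\le\Lambda_\varepsilon$.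 The numbers $\Lambda_\varepsilon=\|\Phi_\varepsilon(h_\varepsilon)\|_1$ are bounded. Passing to a limit along a sequence $\varepsilon\to0$ we obtain $h$ in the simplex and $\Lambda\ge\theta$ with $\Phi(h)=\Lambda h$. Conversely $h\le\mathbf 1$ gives $\Lambda^mh=\Phi^m(h)\le\Phi^m(\mathbf 1)$, and as $h\ne0$ we get $\Lambda\le\theta$. Hence $\Phi(h)=\theta h$.

For each $i$ choose $a^{(i)}\in\mathcal A_i$ attaining the minimum at $h$. Let $A$ be the matrix with rows $a^{(i)}$ and let $H=\{i:h_i>0\}$. Then $Ah=\theta h$, and restricting to $H$ we get $A_{HH}h_H=\theta h_H$ with $h_H>0$. By (PF2), $\theta=\rho(A_{HH})$.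
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:classification}, necessity]
We know that $\lambda>1$. For each residue $\varrho$ let $\Lambda_\varrho$ be the number given by Lemma~\ref{lem:min} for the corresponding $\tilde F$. So $\max(\delta_n,1)^{1/m}\to\Lambda_\varrho$ along $n=n_0+\varrho+mP$, and $\Lambda_\varrho\ge1$.

By Lemma~\ref{lem:compare}(a), $\max(\delta_n,1)=O(n^k\lambda^n)$. So $\Lambda_\varrho\le\lambda^P$ for all $\varrho$. Suppose that $\Lambda_\varrho<\lambda^P$ for all $\varrho$. Then there is $\eta$ with $1<\eta<\lambda$ and $\Lambda_\varrho<\eta^P$ for all $\varrho$, so $\delta_n=O(\eta^n)$. By Lemma~\ref{lem:compare}(b), $\operatorname{diam}(\Gamma_n)=O(\eta^n)$, contrary to $\operatorname{diam}(\Gamma_n)\asymp n^k\lambda^n$. Hence $\lambda^P=\Lambda_\varrho$ for some $\varrho$, and $\lambda^P$ is the spectral radius of a nonnegative integer matrix.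

By (PF4), $\lambda^P>1$ is the spectral radius of an irreducible nonnegative integer matrix. If $s$ is its period, then $\lambda^{Ps}$ is the spectral radius of a primitive nonnegative integer matrix. By (PF3) it is a simple eigenvalue of this matrix and exceeds all other eigenvalues in modulus. It is an algebraic integer, and its Galois conjugates are eigenvalues of the same matrix. So $\lambda^{Ps}$ is a Perron number, and $\lambda$ is weak Perron.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BN} Bondarenko, Nekrashevych, \emph{Post-critically finite self-similar groups}, Algebra Discrete Math. 2003.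
\bibitem{Nek} Nekrashevych, \emph{Self-Similar Groups}.
\bibitem{Source} \emph{Groups Generated By Bounded Automata And Their Schreier Graphs}, \texttt{https://core.ac.uk/download/4273904.pdf}.
\end{thebibliography}

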